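\title{Hereditarily separable compact spaces carrying nonseparable measures after adding random reals}

\begin{abstract}
We show that it is consistent with ZFC that $\omega_1$ is a precaliber of measure algebras while some countably tight compact space carries a nonseparable Radon measure. After adding at least $\omega_2$ random reals to a model of $\diamondsuit$ there is a compact space $K\subseteq 2^{\omega_1}$, all of whose finite powers are hereditarily separable, with a Radon probability measure whose measure algebra is that of the product measure on $2^{\omega_1}$. The space is defined from data constructed in the ground model, where $\diamondsuit$ guesses the probability laws of names for $\omega_1$-sequences of points and sparse random colorings handle almost every sequence with a guessed law. Together with a theorem of Fremlin, this shows that the separability of Radon measures on countably tight compact spaces is independent of ZFC plus the precaliber hypothesis.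
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, compact spaces are Hausdorff and measures are finite. A \emph{Radon measure} on a compact space $K$ is a Borel measure $\mu$ such that $\mu(B)$ is the supremum of $\mu(L)$ over compact $L\subseteq B$, for every Borel set $B$. The \emph{measure algebra} of $\mu$ is the Boolean algebra of measurable sets modulo null sets; it carries the Fr\'echet--Nikodym metric $d(A,B)=\mu(A\triangle B)$. The measure $\mu$ is \emph{separable} (or has \emph{countable Maharam type}) if this metric space is separable, equivalently if the Banach space $L^1(\mu)$ is separable.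

Which compact spaces carry only separable Radon measures? Metrizable ones do: finite unions of members of a countable base are dense in the measure algebra, by regularity. The cube $2^{\omega_1}$ does not: for the usual product measure $\lambda_{\omega_1}$ the sets $\{x:x(j)=1\}$, $j<\omega_1$, are at mutual distance $\frac12$. It is natural to ask about classes of spaces that contain the metrizable ones and exclude the cube. One such class is that of first-countable spaces. A larger one is given by the following property: $K$ has \emph{countable tightness} if for every $A\subseteq K$ and $x\in\overline A$ there is a countable $I\subseteq A$ with $x\in\overline I$. Countable tightness excludes not only the cube but every space that maps onto it.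

\begin{lemma}\label{lem:cube}
No countably tight compact space maps continuously onto $[0,1]^{\omega_1}$.
\end{lemma}

\begin{proof}
Let $f:K\to[0,1]^{\omega_1}$ be continuous and onto, let $A$ be the set of points of the cube with finitely many nonzero coordinates, and let $y\in\overline A$ be the constant function $1$. The set $f[\,\overline{f^{-1}[A]}\,]$ is compact and contains $A$, so $y=f(x)$ for some $x\in\overline{f^{-1}[A]}$. If $K$ were countably tight, then $y\in\overline{f[I]}$ for a countable $I\subseteq f^{-1}[A]$. But all members of the countable set $f[I]\subseteq A$ vanish at some common coordinate.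
\end{proof}

The set-theoretic hypothesis that enters is the following. A cardinal $\kappa$ is a \emph{precaliber} of a Boolean algebra $\mathfrak A$ if every family of $\kappa$ nonzero elements of $\mathfrak A$ contains a subfamily of size $\kappa$ that is centered, that is, all of whose finite subfamilies have nonzero meet. We say that \emph{$\omega_1$ is a precaliber of measure algebras} if it is a precaliber of the measure algebra of every finite measure. Let $\mathbb L_{\omega_1}$ be the family of $\lambda_{\omega_1}$-null subsets of $2^{\omega_1}$ and let $\operatorname{cov}(\mathbb L_{\omega_1})$ be the least number of such sets needed to cover $2^{\omega_1}$. We use the known equivalence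
\begin{equation}\label{eq:precal}
\omega_1\text{ is a precaliber of measure algebras}\iff\operatorname{cov}(\mathbb L_{\omega_1})>\omega_1 .
\end{equation}
The fibers of the projection $2^{\omega_1}\to2^\omega$ are null and cover the cube, so
\begin{equation}\label{eq:covc}
\operatorname{cov}(\mathbb L_{\omega_1})\le\mathfrak c ,
\end{equation}
and the hypothesis fails under CH. It holds under Martin's axiom $\mathrm{MA}_{\omega_1}$, which implies that $\omega_1$ is a precaliber of every ccc Boolean algebra; measure algebras of finite measures are ccc.

It is known that if $\omega_1$ is a precaliber of measure algebras, then every Radon measure on a first-countable compact space is separable. The following question is stated as open in \cite{NRM}.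

\begin{quote}
\emph{Suppose that $\omega_1$ is a precaliber of measure algebras. Is every Radon measure on every countably tight compact space separable?}
\end{quote}

Two facts suggest a positive answer. The hypothesis suffices for first-countable spaces. And the stronger hypothesis $\mathrm{MA}_{\omega_1}$ suffices for countably tight spaces: by a theorem of Fremlin \cite{Fremlin}, under $\mathrm{MA}_{\omega_1}$ every compact space carrying a nonseparable Radon measure maps continuously onto $[0,1]^{\omega_1}$, and Lemma~\ref{lem:cube} applies. One could hope that, for a question about measures, the consequence of Martin's axiom that concerns measure algebras is enough. It is not.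

A space is \emph{hereditarily separable} if all its subspaces are separable. Such a space is countably tight: if $y\in\overline A$ and $I\subseteq A$ is countable and dense in $A$, then $y\in\overline I$.

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}+\diamondsuit$, let $\kappa\ge\omega_2$ be a cardinal, let $\mathbb B$ be the measure algebra of the product measure on $2^\kappa$, and let $G$ be $V$-generic for $\mathbb B$. The following hold in $V[G]$.
\begin{enumerate}
\item[(1)] $\operatorname{cov}(\mathbb L_{\omega_1})\ge\kappa>\omega_1$, so $\omega_1$ is a precaliber of measure algebras. If $\kappa^\omega=\kappa$ in $V$, then $\operatorname{cov}(\mathbb L_{\omega_1})=\mathfrak c=\kappa$.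
\item[(2)] There is a compact zero-dimensional space $K\subseteq2^{\omega_1}$ such that every finite power $K^n$ is hereditarily separable, hence countably tight, and $K$ carries a nonseparable Radon probability measure. In fact the measure algebra of this measure is isomorphic to that of $\lambda_{\omega_1}$.
\end{enumerate}
\end{theorem}

Part (1) and the case $n=1$ of part (2) show that a positive answer to the question cannot be proved in ZFC. The space $K$ has weight $\omega_1$, since it is a subspace of $2^{\omega_1}$ and is not metrizable, and by the known fact quoted above it is not first-countable.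

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then the statement ``every Radon measure on every countably tight compact space is separable'' is neither provable nor refutable from ZFC $+$ ``$\omega_1$ is a precaliber of measure algebras''.
\end{corollary}

\begin{proof}
If ZFC is consistent, so is $\mathrm{ZFC}+\diamondsuit$ (pass to $L$, or add a subset of $\omega_1$ with countable conditions), and Theorem~\ref{thm:main} shows that the statement is not provable. Also $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ is consistent, and we saw that it implies both the precaliber hypothesis and the statement.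
\end{proof}

Fremlin's theorem is used only for the second half of the corollary; the rest of the paper proves Theorem~\ref{thm:main}.

\subsection*{The method}
We define $K$ coordinate by coordinate. At stage $j<\omega_1$ we choose two disjoint open sets $U^0_j,U^1_j\subseteq2^j$ of small measure. A point of $K$ whose first $j$ coordinates lie in $U^l_j$ must have $j$th coordinate $l$; outside $U^0_j\cup U^1_j$ the $j$th coordinate is free and, for the measure, is a fair coin. The coins make the measure nonseparable, whatever the sets $U^l_j$ are (Section~\ref{sec:space}). The sets $U^l_j$ have to make $K$ hereditarily separable: given points $z_\alpha\in K$ $(\alpha<\omega_1)$, we want some $z_\delta$ in the closure of $\{z_\alpha:\alpha<\delta\}$. For club many $\delta$ this is true on the first $\delta$ coordinates, and the sets $U^l_j$ for $j\ge\delta$ are to carry the approximation to the remaining coordinates.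

The obstacle is that by \eqref{eq:precal} and \eqref{eq:covc} we must work in a model with $\mathfrak c>\omega_1$. There are then more than $\omega_1$ candidates for the array $(z_\alpha\restriction\delta)_{\alpha<\delta}$, and a construction with $\omega_1$ stages that treats countably many arrays at a time cannot list them. In $V[G]$, however, such an array has a name, a name is a random variable in $V$, and a random variable has a law, which belongs to $V$. We let $\diamondsuit$ guess the law and choose $U^0_j,U^1_j$ in $V$ so that they serve almost every array with respect to that law. The generic array avoids the null set of failures. Section~\ref{sec:example} shows by hand how one pair of small open sets can serve a continuum of arrays; Section~\ref{sec:construction} contains the construction and Section~\ref{sec:hs} the proof of hereditary separability. Part (1) is independent of all this and is proved in Section~\ref{sec:cov}.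

\section{Cylinders, random forcing and laws of names}\label{sec:prelim}

For a set $X$, $\mathrm{Fn}(X,2)$ is the set of finite partial functions from $X$ to $2=\{0,1\}$, and $[s]=\{y\in2^X:s\subseteq y\}$ is the \emph{cylinder} of $s\in\mathrm{Fn}(X,2)$; the cube in which $[s]$ is taken will be clear from the context. Two partial functions are \emph{compatible} if their union is a function. Clopen subsets of $2^X$ are finite disjoint unions of cylinders.

\subsection*{Measure theory}
We use three textbook facts.
\begin{enumerate}
\item[(M1)] Let $\phi:\mathrm{Fn}(X,2)\to[0,1]$ satisfy $\phi(\emptyset)=1$ and $\phi(s)=\phi(s\cup\{(\xi,0)\})+\phi(s\cup\{(\xi,1)\})$ for $\xi\in X\setminus\operatorname{dom}s$. Then there is a unique Radon probability $\mu$ on $2^X$ with $\mu([s])=\phi(s)$ for all $s$, and the clopen sets are dense in its measure algebra. If $X$ is countable, every Borel probability on $2^X$ is Radon, hence determined by its values on cylinders.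
\item[(M2)] (Maharam's theorem, homogeneous case.) Let $\mu$ be a probability measure such that, for every $B$ with $\mu(B)>0$, the classes of measurable subsets of $B$ form a metric space of density exactly $\omega_1$. Then the measure algebra of $\mu$ is isomorphic to that of $\lambda_{\omega_1}$.
\item[(M3)] For the completed product measure on $2^X$, every measurable set differs by a null set from a measurable set that depends on countably many coordinates. A set is null if and only if for every $k$ it is covered by cylinders $[s_i]$, $i<\omega$, with $\sum_i2^{-|s_i|}\le2^{-k}$.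
\end{enumerate}

\subsection*{Forcing with the measure algebra}
Let $P$ be the product measure on $2^\kappa$ in $V$. We write $P(b)$ also for the measure of $b\in\mathbb B$; then $P(b)=0$ only for $b=0$. The algebra $\mathbb B$ is complete and ccc, and the supremum of countably many classes is the class of the union. Every statement $\varphi$ of the forcing language has a Boolean value $[\![\varphi]\!]\in\mathbb B$; a nonzero $p$ \emph{forces} $\varphi$ if $p\le[\![\varphi]\!]$. We recall the following.
\begin{enumerate}
\item[(F1)] $\varphi$ holds in $V[G]$ if and only if $[\![\varphi]\!]\in G$, and $G$ is an ultrafilter. Moreover $[\![\neg\varphi]\!]=-[\![\varphi]\!]$, and $[\![\exists i\in I\ \varphi(i)]\!]=\sup_{i\in I}[\![\varphi(i)]\!]$ for $I\in V$.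
\item[(F2)] Since $\mathbb B$ is ccc, $V$ and $V[G]$ have the same cardinals, and every club subset of $\omega_1$ in $V[G]$ contains a club from $V$. Hence stationary subsets of $\omega_1$ in $V$ remain stationary.
\item[(F3)] (Mixing.) Given names $\dot a,\dot b$ and $p\in\mathbb B$, there is a name $\dot c$ with $p\le[\![\dot c=\dot a]\!]$ and $-p\le[\![\dot c=\dot b]\!]$.
\item[(F4)] If $S\in V$ and $1$ forces $\dot s\in S$, then the values $[\![\dot s=s]\!]$, $s\in S$, are pairwise disjoint with supremum $1$, so only countably many are nonzero. Representing these by a partition of $2^\kappa$, we get by (M3) a measurable function $w\mapsto s(w)$ on $2^\kappa$ with countably many values, depending on countably many coordinates, such that $\{w:s(w)=s\}$ represents $[\![\dot s=s]\!]$ for all $s\in S$.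
\end{enumerate}

\subsection*{Codes and laws}
A Borel set in $V$ has to be reinterpreted before one can ask whether a point of $V[G]$ belongs to it. What is reinterpreted is the recipe that builds the set from cylinders. Let $X\in V$ be countable. In $V$, the \emph{codes over $X$} form the least class such that every pair $(\xi,l)\in X\times2$ is a code, $\neg\varphi$ is a code if $\varphi$ is, and $\bigvee_{i\in I}\varphi_i$ is a code if $I$ is countable (possibly finite or empty) and all $\varphi_i$ are codes. Countable conjunctions are abbreviations. For a code $\varphi\in V$ and $x\in2^X$ in $V$ or in $V[G]$, define $x\models\varphi$ by recursion on $\varphi$: $x\models(\xi,l)$ iff $x(\xi)=l$; $x\models\neg\varphi$ iff $x\not\models\varphi$; $x\models\bigvee_i\varphi_i$ iff $x\models\varphi_i$ for some $i$. In $V$, the set $B_\varphi=\{x\in2^X:x\models\varphi\}$ is Borel.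

\begin{lemma}\label{lem:law}
Let $X\in V$ be countable and let $\dot x$ be a name such that $1$ forces $\dot x\in2^X$. In $V$ there is a unique Borel probability $\nu$ on $2^X$ with $\nu([q])=P([\![q\subseteq\dot x]\!])$ for all $q\in\mathrm{Fn}(X,2)$. For every code $\varphi\in V$ over $X$,
\[
\nu(B_\varphi)=P([\![\dot x\models\varphi]\!]).
\]
In particular, if $\nu(B_\varphi)=0$, then $\dot x^G\not\models\varphi$ in $V[G]$.
\end{lemma}

We call $\nu$ the \emph{law} of $\dot x$.

\begin{proof}
Work in $V$. For $\xi\in X$ choose a measurable set $E_\xi\subseteq2^\kappa$ representing $[\![\dot x(\xi)=1]\!]$, and define $f:2^\kappa\to2^X$ by $f(w)(\xi)=1$ iff $w\in E_\xi$. Since $X$ is countable, preimages of Borel sets under $f$ are measurable. We show by induction on $\varphi$ that $f^{-1}[B_\varphi]$ represents $[\![\dot x\models\varphi]\!]$. For $(\xi,1)$ this is the choice of $E_\xi$, and for $(\xi,0)$ it follows because $[\![\dot x(\xi)=0]\!]=-[\![\dot x(\xi)=1]\!]$. Negation corresponds to complement on both sides. If $\varphi=\bigvee_{i\in I}\varphi_i$, then by (F1) the value $[\![\dot x\models\varphi]\!]$ is $\sup_i[\![\dot x\models\varphi_i]\!]$, which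 is the class of $\bigcup_if^{-1}[B_{\varphi_i}]=f^{-1}[B_\varphi]$ because $I$ is countable. Let $\nu(B)=P(f^{-1}[B])$. This gives the displayed formula, of which the formula for cylinders is a special case. Uniqueness is (M1). If $\nu(B_\varphi)=0$, then $[\![\dot x\models\varphi]\!]=0\notin G$.
\end{proof}

\section{The covering number after adding random reals}\label{sec:cov}

Fewer than $\kappa$ null sets in $V[G]$ are described by fewer than $\kappa$ coordinates of the generic point, and $\omega_1$ of the remaining coordinates form a point of $2^{\omega_1}$ that is random over these sets. This is the only place where the size of $\kappa$ matters.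

\begin{proposition}\label{prop:cov}
In $V[G]$, $\operatorname{cov}(\mathbb L_{\omega_1})\ge\kappa$. If $\kappa^\omega=\kappa$ in $V$, then $\operatorname{cov}(\mathbb L_{\omega_1})=\mathfrak c=\kappa$ in $V[G]$.
\end{proposition}

\begin{proof}
Let $\theta<\kappa$ be an infinite cardinal and let $(N_\zeta)_{\zeta<\theta}\in V[G]$ be null subsets of $2^{\omega_1}$. By (M3) there are $s^\zeta_{k,i}\in\mathrm{Fn}(\omega_1,2)$, for $\zeta<\theta$ and $k,i<\omega$, with
\[
N_\zeta\subseteq\bigcap_k\bigcup_i[s^\zeta_{k,i}]\qquad\text{and}\qquad\sum_i2^{-|s^\zeta_{k,i}|}\le2^{-k}.
\]
Take in $V$ a system of names $\dot s^\zeta_{k,i}$ for these functions and $p\in G$ forcing that they lie in $\mathrm{Fn}(\omega_1,2)$ and satisfy all the inequalities. By (F3), change $\dot s^\zeta_{k,i}$ below $-p$ to the zero function on $k+i+1$. The interpretations under $G$ do not change and, as $\sum_i2^{-(k+i+1)}=2^{-k}$, now $1$ forces the inequalities.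

Work in $V$. By (F4) each name is given by a measurable function $w\mapsto s^\zeta_{k,i}(w)$ with countably many values. Let $A\subseteq\kappa$, $|A|\le\theta$, contain the coordinates on which all these functions depend. Since $|\kappa\setminus A|=\kappa>\omega_1$, there is an injection $h:\omega_1\to\kappa\setminus A$. Let $\dot r$ be the name for the point $r\in2^{\omega_1}$ such that $r(\xi)=1$ iff the class of $\{w:w(h(\xi))=1\}$ is in $G$. For $s\in\mathrm{Fn}(\omega_1,2)$ the value $[\![s\subseteq\dot r]\!]$ is the class of $\{w:s\subseteq w\circ h\}$, a set of measure $2^{-|s|}$ that depends only on coordinates outside $A$. Fix $\zeta$ and $k$. By (F1), (F4) and the independence of the coordinates in $A$ from those outside $A$,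
\[
P([\![\dot s^\zeta_{k,i}\subseteq\dot r]\!])=\sum_sP\{w:s^\zeta_{k,i}(w)=s\}\cdot2^{-|s|}=\int2^{-|s^\zeta_{k,i}(w)|}\,dP(w).
\]
Fix $M<\omega$. If $(s^\zeta_{k,i}(w))_{i\le M}$ takes the value $(s_i)_{i\le M}$ on a set of positive measure, then the class of this set forces $\dot s^\zeta_{k,i}=s_i$ for $i\le M$, so $\sum_{i\le M}2^{-|s_i|}\le2^{-k}$. There are countably many values, so $\sum_{i\le M}2^{-|s^\zeta_{k,i}(w)|}\le2^{-k}$ for almost all $w$. Integrating and letting $M\to\infty$,
\[
P([\![\exists i\ \ \dot s^\zeta_{k,i}\subseteq\dot r]\!])\le\sum_iP([\![\dot s^\zeta_{k,i}\subseteq\dot r]\!])\le2^{-k}.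
\]
Hence the Boolean value of $\dot r\in\bigcap_k\bigcup_i[\dot s^\zeta_{k,i}]$ has measure at most $2^{-k}$ for all $k$, so it is $0$. Thus $r\notin\bigcup_{\zeta<\theta}N_\zeta$ in $V[G]$, and $\operatorname{cov}(\mathbb L_{\omega_1})\ge\kappa$.

Suppose $\kappa^\omega=\kappa$ in $V$. By (M3) an element of $\mathbb B$ is given by a countable set of coordinates and a Borel subset of a countable cube, so $|\mathbb B|\le\kappa^\omega\cdot2^\omega=\kappa$. A subset of $\omega$ in $V[G]$ with name $\dot a$ is determined by $G$ and the sequence $([\![k\in\dot a]\!])_{k<\omega}\in V$, and there are at most $\kappa^\omega=\kappa$ such sequences. So $\mathfrak c\le\kappa$ in $V[G]$, and \eqref{eq:covc} gives $\kappa\le\operatorname{cov}(\mathbb L_{\omega_1})\le\mathfrak c\le\kappa$.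
\end{proof}

With \eqref{eq:precal} and (F2), this proves part (1) of Theorem~\ref{thm:main}.

\section{Spaces and measures defined by rules}\label{sec:space}

The open sets $U^l_j$ are to be chosen in $V$ and used in $V[G]$, so we record them as countable families of cylinders.

\begin{definition}\label{def:rules}
A \emph{system of rules} is a sequence $(\mathcal U^0_j,\mathcal U^1_j)_{j<\omega_1}$ in $V$ of countable sets $\mathcal U^l_j\subseteq\mathrm{Fn}(j,2)$ such that
\begin{enumerate}
\item[(R1)] every $t\in\mathcal U^0_j$ is incompatible with every $t'\in\mathcal U^1_j$.
\end{enumerate}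
\end{definition}

An element $t\in\mathcal U^l_j$ is read as the rule ``if $t\subseteq x$, then $x(j)=l$'', and (R1) says that two rules never give contradictory orders. In $V$ let $U^l_j=\bigcup\{[t]:t\in\mathcal U^l_j\}\subseteq2^j$ and $F_j=2^j\setminus(U^0_j\cup U^1_j)$. By (R1), $2^j$ is the disjoint union of $U^0_j$, $U^1_j$ and $F_j$.

Still in $V$, define Borel probabilities $\mu_j$ on $2^j$ by recursion on $j<\omega_1$. The measure $\mu_0$ is the point mass. Identifying $2^{j+1}$ with $2^j\times2$, let
\begin{equation}\label{eq:succ}
\mu_{j+1}(B\times\{l\})=\mu_j(B\cap U^l_j)+\tfrac12\,\mu_j(B\cap F_j)\qquad(B\subseteq2^j\text{ Borel},\ l<2).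
\end{equation}
Summing over $l$ shows that $\mu_{j+1}$ projects to $\mu_j$. For limit $j$, let $\mu_j$ be the measure given by (M1) with $\mu_j([s])=\mu_i([s])$ whenever $\operatorname{dom}s\subseteq i<j$. By induction $\mu_j$ projects to $\mu_i$ for all $i\le j$, and $\mu_j$ depends only on the rules at stages $i<j$. So
\[
\phi(s)=\mu_j([s])\quad\text{for any }j<\omega_1\text{ with }\operatorname{dom}s\subseteq j
\]
is well defined on $\mathrm{Fn}(\omega_1,2)$ and satisfies the hypotheses of (M1).

For $j=\omega\gamma+k$ with $k<\omega$ put $\varepsilon_j=2^{-k-2}$. The smallness condition on the rules is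
\begin{enumerate}
\item[(R2)] $\mu_j(U^0_j\cup U^1_j)\le\varepsilon_j$ for all $j<\omega_1$.
\end{enumerate}
The constant bound $\frac14$ would suffice for nonseparability. The point of the choice of $\varepsilon_j$ is that each value $2^{-k-2}$ is taken uncountably often, which yields nonseparability inside every set of positive measure.

Now pass to $V[G]$, where $\omega_1$ is the same ordinal by (F2). Let
\[
K=\{x\in2^{\omega_1}:\ \forall j<\omega_1\ \forall l<2\ \forall t\in\mathcal U^l_j\ \ (t\subseteq x\Rightarrow x(j)=l)\}
\]
be the set of points that obey all rules. The set $\mathrm{Fn}(\omega_1,2)$ and the function $\phi$ are the same as in $V$, so (M1), applied in $V[G]$, gives a Radon probability $\mu$ on $2^{\omega_1}$ with $\mu([s])=\phi(s)$. The $\mu$-measure of a clopen set is a finite sum of values of $\phi$ and may be computed in $V$.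

\begin{proposition}\label{prop:measure}
Assume \emph{(R1)} and \emph{(R2)}. In $V[G]$, $K$ is compact and zero-dimensional, $\mu(K)=1$, the restriction of $\mu$ to $K$ is a nonseparable Radon probability, and its measure algebra is isomorphic to that of $\lambda_{\omega_1}$.
\end{proposition}

\begin{proof}
The complement of $K$ is the union of the cylinders $[t\cup\{(j,1-l)\}]$ for $t\in\mathcal U^l_j$. So $K$ is closed in $2^{\omega_1}$. By \eqref{eq:succ} such a cylinder has measure $\mu_j([t]\cap U^{1-l}_j)+\frac12\mu_j([t]\cap F_j)=0$, since $[t]\subseteq U^l_j$. A compact subset of $2^{\omega_1}\setminus K$ is covered by finitely many of these cylinders, so it is null, and $\mu(2^{\omega_1}\setminus K)=0$ because $\mu$ is Radon. Thus $\mu$ and its restriction to $K$ have the same measure algebra.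

Let $A_j=\{x:x(j)=1\}$. Let $i<j<\omega_1$ and let $C$ be a clopen set depending only on coordinates below $j$. Regard $C$ as a subset of $2^j$ in $V$ and let $C^l=\{y\in C:y(i)=l\}$. Then $C\cap(A_i\triangle A_j)$ corresponds to $(C^0\times\{1\})\cup(C^1\times\{0\})\subseteq2^{j+1}$, so \eqref{eq:succ} and (R2) give
\begin{equation}\label{eq:dist}
\mu(C\cap(A_i\triangle A_j))\ge\tfrac12\mu_j(C^0\cap F_j)+\tfrac12\mu_j(C^1\cap F_j)=\tfrac12\mu_j(C\cap F_j)\ge\tfrac12(\mu(C)-\varepsilon_j).
\end{equation}
For $C=2^{\omega_1}$ we get $\mu(A_i\triangle A_j)\ge\frac38$ for all $i<j<\omega_1$, so $\mu$ is not separable.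

Let $\mu(B)=b>0$. By (M1) choose a clopen $C$ with $\mu(B\triangle C)\le b/8$, and choose $k$ with $2^{-k-2}\le b/8$. Let $i<j$ be ordinals of the form $\omega\gamma+k$ above the finitely many coordinates on which $C$ depends; there are uncountably many such ordinals. By \eqref{eq:dist}, $\mu(C\cap(A_i\triangle A_j))\ge\frac12(\frac78b-\frac18b)=\frac38b$, and therefore
\[
d(B\cap A_i,B\cap A_j)=\mu(B\cap(A_i\triangle A_j))\ge\tfrac38b-\mu(C\setminus B)\ge\tfrac14b .
\]
So the classes of measurable subsets of $B$ have uncountable density. The density is at most $\omega_1$, since the sets $B\cap C'$ with $C'$ clopen are dense and there are $\omega_1$ clopen sets. Now (M2) applies.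
\end{proof}

\subsection*{What the rules deduce from a countable trace}
A guess made at $\delta$ can only concern the traces $z\restriction\delta$ of points $z\in K$. The next definition collects what the rules reveal about $z$ once $z\restriction\delta$ is known. Let $\delta<\omega_1$ and $u\in2^\delta$, in $V$ or in $V[G]$. The \emph{deduction} $\widehat u$ is the partial function on $\omega_1$ defined by $\widehat u\restriction\delta=u$ and, recursively for $i\ge\delta$,
\begin{equation}\label{eq:ded}
\widehat u(i)=l\iff t\subseteq\widehat u\restriction i\ \text{ for some }t\in\mathcal U^l_i ,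
\end{equation}
with $\widehat u(i)$ undefined if there is no such $t$ for $l=0,1$. Two subsets of the function $\widehat u\restriction i$ are compatible, so by (R1) at most one $l$ qualifies. The part $\widehat u\restriction j$ depends only on the rules at stages $i<j$, so it may be used at stage $j$ of a recursive construction of the rules.

\begin{lemma}\label{lem:sound}
If $z\in K$, $\delta<\omega_1$ and $u=z\restriction\delta$, then $\widehat u\subseteq z$.
\end{lemma}

\begin{proof}
We show $\widehat u\restriction i\subseteq z$ by induction on $i\ge\delta$. The case $i=\delta$ and the limit steps are immediate. If $\widehat u\restriction i\subseteq z$ and $\widehat u(i)=l$ through $t\in\mathcal U^l_i$, then $t\subseteq z$, so $z(i)=l$ by the definition of $K$.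
\end{proof}

\begin{remark}\label{rem:partial}
Deductions cannot be expected to be total. If $z\in K$ and the deduction of $z\restriction\delta$ is total, then by Lemma~\ref{lem:sound} the point $z$ is the only point of $K$ extending $z\restriction\delta$, so $\{z\}$ is a $G_\delta$ set and the compact space $K$ has a countable base at $z$. Since $K$ is not first-countable in $V[G]$, some points of $K$ are not deduced from any countable trace. The proof below therefore asks only that, for each finite set of coordinates, infinitely many of the approximating points be deduced on that set.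
\end{remark}

An element $x\in2^{\delta\times\delta}$ is an \emph{array}; its \emph{rows} are $x_\beta\in2^\delta$, $x_\beta(\xi)=x(\beta,\xi)$, for $\beta<\delta$, and $\widehat x_\beta$ denotes the deduction of $x_\beta$.

\begin{lemma}\label{lem:code}
Let $\beta<\delta<\omega_1$, $i<\omega_1$, $l<2$. There is a code $\varphi_{\beta,i,l}\in V$ over $\delta\times\delta$, depending only on the rules at stages up to $i$, such that for every array $x$ in $V$ or in $V[G]$ we have $x\models\varphi_{\beta,i,l}$ if and only if $\widehat x_\beta(i)=l$.
\end{lemma}

\begin{proof}
Let $\varphi_{\beta,i,l}=((\beta,i),l)$ for $i<\delta$, and for $i\ge\delta$ let recursively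
\[
\varphi_{\beta,i,l}=\bigvee_{t\in\mathcal U^l_i}\ \bigwedge_{\xi\in\operatorname{dom}t}\varphi_{\beta,\xi,t(\xi)} .
\]
The equivalence follows from \eqref{eq:ded} by induction on $i$, carried out in either model with the same sets $\mathcal U^l_i$.
\end{proof}

Say that a property of arrays is \emph{coded} if there is a code $\varphi\in V$ such that, in $V$ and in $V[G]$, the arrays with the property are exactly those satisfying $\varphi$. By Lemma~\ref{lem:code} the properties ``$\widehat x_\beta(i)=l$'' are coded, and coded properties are closed under negation and under conjunctions and disjunctions indexed by countable sets, as long as the family of codes lies in $V$. A coded property defines a Borel set in $V$.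

\section{One stage by hand}\label{sec:example}

Suppose there are no rules at finite stages, so that $\mu_\omega$ is the fair coin measure on $2^\omega$, and consider stage $j=\omega$, where $\varepsilon_\omega=\frac14$. For $w\in2^\omega$ and $\alpha<\omega$ let $u_\alpha(w)$ be obtained from $w$ by flipping coordinate $\alpha$. Then $u_\alpha(w)\to w$. Think of $u_\alpha(w)$ as the trace of a point $z_\alpha\in K$ and of $w$ as the trace of a target $y\in K$; we know neither $w$ nor $y(\omega)$, and we want infinitely many $z_\alpha$ to satisfy $z_\alpha(\omega)=y(\omega)$.

If $w$ extends a rule $t\in\mathcal U^l_\omega$, nothing has to be done: $y(\omega)=l$, and $u_\alpha(w)$ extends $t$ for all $\alpha\notin\operatorname{dom}t$, so $z_\alpha(\omega)=l$. If $w\in F_\omega$, both values of $y(\omega)$ are possible, and we need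
\begin{equation}\label{eq:goal}
\text{for all }w\in F_\omega\text{ and }l<2\text{, infinitely many }u_\alpha(w)\text{ lie in }U^l_\omega .
\end{equation}
For fixed $\alpha$ the map $w\mapsto u_\alpha(w)$ preserves $\mu_\omega$, so by (R2) a given $u_\alpha(w)$ lies in $U^0_\omega\cup U^1_\omega$ for at most a quarter of all $w$. Nevertheless \eqref{eq:goal} can be achieved, because there are many candidates $\alpha$.

Partition $\omega$ into intervals $J_1,J_2,\dots$ with $|J_m|=2^{m+3}$, enumerate the vector space $\mathbb F_2^{\,m+3}$ over the two-element field as $(h_\alpha)_{\alpha\in J_m}$, and put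
\[
\sigma_m(y)=\sum_{\alpha\in J_m}y(\alpha)h_\alpha\in\mathbb F_2^{\,m+3}\qquad(y\in2^\omega).
\]
As a function of $y\restriction J_m$ this map is linear and onto, so each of its fibers has measure $2^{-m-3}$. Fix distinct vectors $c^0_m,c^1_m$ and let $R^l_m=\{y:\sigma_m(y)=c^l_m\}$. For $\alpha\in J_m$ we have $\sigma_m(u_\alpha(w))=\sigma_m(w)+h_\alpha$, which runs through all vectors as $\alpha$ runs through $J_m$. So for every $w$, $m$ and $l$ there is $\alpha\in J_m$ with $u_\alpha(w)\in R^l_m$.

The sets $R^0_m$ and $R^1_{m'}$ overlap for $m\ne m'$, so we give priority to the earlier color: let $U^l_{(0)}=\emptyset$ and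
\[
U^l_{(m)}=U^l_{(m-1)}\cup\bigl(R^l_m\setminus(U^0_{(m-1)}\cup U^1_{(m-1)})\bigr),\qquad U^l_\omega=\bigcup_mU^l_{(m)} .
\]
The sets $U^0_\omega$ and $U^1_\omega$ are open and disjoint, and their union has measure at most $\sum_{m\ge1}2\cdot2^{-m-3}=\frac14$. Let $w\in F_\omega$, $l<2$, $m\ge1$, and take $\alpha\in J_m$ with $u_\alpha(w)\in R^l_m$. The set $U^0_{(m-1)}\cup U^1_{(m-1)}$ depends only on the coordinates in $J_1\cup\dots\cup J_{m-1}$, where $u_\alpha(w)$ agrees with $w$, and it does not contain $w$. So $u_\alpha(w)\in U^l_{(m)}$. This gives one $\alpha$ in each $J_m$ and proves \eqref{eq:goal}.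

Three features carry over to the general construction. A sparse coloring of the patterns on a finite set $J$ catches one of many candidates. A candidate must not have been colored earlier, and this is inherited from the target, which is never colored. And one coloring serves a continuum of arrays $(u_\alpha(w))_{\alpha<\omega}$ at once. In general there is no linear structure, and a random coloring takes the place of $\sigma_m$. It requires only that the candidates be distinct, and it serves all arrays outside a set of small measure.

\section{Construction of the rules}\label{sec:construction}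

In this section we work in $V$, except where $V[G]$ is mentioned.

\subsection*{Guessing laws}
Recall that $\diamondsuit$ asserts the existence of sets $a_\delta\subseteq\delta$ $(\delta<\omega_1)$ such that $\{\delta:a\cap\delta=a_\delta\}$ is stationary for every $a\subseteq\omega_1$. A sequence of names for points of $2^{\omega_1}$ determines a function on $\mathrm{Fn}(\omega_1\times\omega_1,2)$, the probabilities of finite patterns, and this is an object of size $\omega_1$. The following lemma is the only use of $\diamondsuit$.

\begin{lemma}\label{lem:diamond}
There are functions $\Lambda_\delta:\mathrm{Fn}(\delta\times\delta,2)\to[0,1]$ $(\delta<\omega_1)$ such that for every $\Lambda:\mathrm{Fn}(\omega_1\times\omega_1,2)\to[0,1]$ the set $\{\delta:\Lambda\restriction\mathrm{Fn}(\delta\times\delta,2)=\Lambda_\delta\}$ is stationary.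
\end{lemma}

\begin{proof}
Fix a bijection $e:\omega_1\to\mathrm{Fn}(\omega_1\times\omega_1,2)\times\mathbb Q$ and write $T_\zeta=\mathrm{Fn}(\zeta\times\zeta,2)\times\mathbb Q$, a countable set for $\zeta<\omega_1$. The limit ordinals $\delta$ such that $e(\xi)\in T_\delta$ for all $\xi<\delta$ and $e^{-1}[T_\zeta]\subseteq\delta$ for all $\zeta<\delta$ form a club $C$, and $e[\delta]=T_\delta$ for $\delta\in C$. Put
\[
\Lambda_\delta(q)=\sup\bigl(\{0\}\cup\{r\in\mathbb Q\cap[0,1]:(q,r)\in e[a_\delta]\}\bigr).
\]
Given $\Lambda$, let $a=e^{-1}[\{(q,r):r<\Lambda(q)\}]$. If $\delta\in C$ and $a\cap\delta=a_\delta$, then $e[a_\delta]=\{(q,r)\in T_\delta:r<\Lambda(q)\}$, so $\Lambda_\delta(q)=\Lambda(q)$ for all $q\in\mathrm{Fn}(\delta\times\delta,2)$. The set of such $\delta$ is stationary.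
\end{proof}

Fix such $\Lambda_\delta$. Call $\delta<\omega_1$ \emph{good} if $\delta$ is a nonzero limit ordinal, there is a Borel probability $\nu_\delta$ on $2^{\delta\times\delta}$ with $\nu_\delta([q])=\Lambda_\delta(q)$ for all $q$ (it is unique by (M1)), and
\begin{equation}\label{eq:distinct}
\nu_\delta\{x:x_\beta=x_{\beta'}\}=0\qquad(\beta<\beta'<\delta).
\end{equation}
On a first reading one may take $\nu_\delta$ to be the point mass at an array with distinct rows; this is the law of a name for a sequence that already lies in $V$.

To treat $K^n$ we group the rows of an array in blocks of $n$. For $0<n<\omega$, ordinal multiplication gives $n\cdot(\omega\gamma+k)=\omega\gamma+nk$. Hence every limit ordinal $\delta\le\omega_1$ is the disjoint union of the blocks $\{n\alpha+a:a<n\}$, $\alpha<\delta$. An array indexed by $\omega_1$ thus restricts at $\delta$ to exactly its first $\delta$ blocks.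

\subsection*{Sparse colorings}
In the next lemma $H(x)$ is the set of candidate blocks for the array $x$, and $\ell$ prescribes colors for some positions in a block.

\begin{lemma}\label{lem:color}
Let $\delta\le j<\omega_1$ with $\delta$ good, let $\mu'$ be a Borel probability on $2^j$, and let $0<n<\omega$, $\ell\in\mathrm{Fn}(n,2)$, $0<\eta<1$. For each array $x\in2^{\delta\times\delta}$ let $H(x)\subseteq\delta$, where $\{x:\alpha\in H(x)\}$ is Borel for every $\alpha<\delta$. Then there are a finite $J\subseteq\delta$ and $\rho:2^J\to\{0,1,*\}$ such that
\[
\mu'(R(\rho))+\nu_\delta(\mathrm{Bad}(\rho))\le\eta,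
\]
where $R(\rho)=\{y\in2^j:\rho(y\restriction J)\ne*\}$ and $\mathrm{Bad}(\rho)$ is the set of arrays $x$ such that $H(x)$ is infinite but no $\alpha\in H(x)$ satisfies $\rho(x_{n\alpha+a}\restriction J)=\ell(a)$ for all $a\in\operatorname{dom}\ell$.
\end{lemma}

\begin{proof}
The set $D=\{x:H(x)\text{ is infinite}\}$ is Borel, since $\delta$ is countable. Choose $N<\omega$ with $(1-(\eta/4)^n)^N\le\eta/6$. As a finite set $A$ increases to $\delta$ along an enumeration of $\delta$, the sets $\{x\in D:|H(x)\cap A|<N\}$ decrease to the empty set. So there is a finite $A\subseteq\delta$ such that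
\[
X_1=\{x\in D:|H(x)\cap A|<N\}\quad\text{has}\quad\nu_\delta(X_1)\le\eta/6 .
\]
For $\beta\ne\beta'$ the sets $\{x:x_\beta\restriction J=x_{\beta'}\restriction J\}$ decrease to $\{x:x_\beta=x_{\beta'}\}$ as the finite set $J$ increases to $\delta$, and this set is null by \eqref{eq:distinct}. The ordinals $n\alpha+a$ $(\alpha\in A,\ a<n)$ are finitely many distinct elements of $\delta$. So there is a finite $J\subseteq\delta$ such that the set $X_2$ of arrays for which the patterns $x_{n\alpha+a}\restriction J$ $(\alpha\in A,\ a<n)$ are not pairwise distinct has $\nu_\delta(X_2)\le\eta/6$.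

Choose $\rho:2^J\to\{0,1,*\}$ at random, with independent values, each equal to $0$ with probability $\eta/4$, to $1$ with probability $\eta/4$, and to $*$ otherwise. Every $y\in2^j$ lies in $R(\rho)$ with probability $\eta/2$, so $\mathbb E\,\mu'(R(\rho))=\eta/2$. Let $x\in D\setminus(X_1\cup X_2)$ and pick $N$ elements $\alpha\in H(x)\cap A$. For each of them consider the event that $\rho(x_{n\alpha+a}\restriction J)=\ell(a)$ for all $a\in\operatorname{dom}\ell$. It prescribes the values of $\rho$ at $|\ell|$ distinct arguments, so it has probability $(\eta/4)^{|\ell|}\ge(\eta/4)^n$. Different $\alpha$ involve disjoint sets of arguments, so the $N$ events are independent. Hence $x\in\mathrm{Bad}(\rho)$ with probability at most $(1-(\eta/4)^n)^N\le\eta/6$. The sets $\mathrm{Bad}(\rho)\subseteq D$ are Borel and $\rho$ ranges over a finite set, so exchanging expectation and integral gives $\mathbb E\,\nu_\delta(\mathrm{Bad}(\rho))\le\nu_\delta(X_1)+\nu_\delta(X_2)+\eta/6\le\eta/2$. The sum $\mu'(R(\rho))+\nu_\delta(\mathrm{Bad}(\rho))$ has expectation at most $\eta$, so it is at most $\eta$ for some $\rho$.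
\end{proof}

The lemma fails without \eqref{eq:distinct}. Take $j=\delta$, $n=1$, $\ell=\{(0,0)\}$, $H(x)=\delta$, and let all rows of $x$ equal one random point with law $\mu'$. Then $x$ is bad unless that point is colored, so the sum is at least $1$.

\subsection*{Stage $j$}
We construct the rules by recursion on $j<\omega_1$. At stage $j$ the measure $\mu_j$ and the partial functions $\widehat u\restriction j$ are available. If no $\delta\le j$ is good, let $\mathcal U^0_j=\mathcal U^1_j=\emptyset$. Otherwise, a \emph{task at stage $j$} is a tuple
\[
\tau=(\delta,\,n,\,(s_a)_{a<n},\,E,\,\ell)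
\]
with $\delta\le j$ good, $0<n<\omega$, $s_a\in\mathrm{Fn}(j,2)$, $E\subseteq\delta$ finite and $\ell\in\mathrm{Fn}(n,2)$. A block $\alpha$ \emph{solves $\tau$ for the array} $x\in2^{\delta\times\delta}$ if
\[
\alpha\in\delta\setminus E,\qquad s_a\subseteq\widehat x_{n\alpha+a}\ \ (a<n),\qquad\widehat x_{n\alpha+a}(j)=\ell(a)\ \ (a\in\operatorname{dom}\ell).
\]
The task anticipates a target $(y^a)_{a<n}$ that is unknown at this point: $s_a$ is a finite part of $y^a$ below $j$, the function $\ell$ lists the values $y^a(j)$ at those $a$ for which no rule determines them, and $E$ is a finite set of blocks already used. Only finitely much information about the target enters, so there are countably many tasks and we can treat all of them. Enumerate them as $(\tau_m)_{m\ge1}$, each task appearing infinitely often, so that the measure of failure for a fixed task can be driven to $0$.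

We define finite sets $\emptyset=I_0\subseteq I_1\subseteq\dots\subseteq j$ and sets $W^0_m,W^1_m\subseteq2^{I_m}$ such that the clopen sets $U^l_{j,m}=\{y\in2^j:y\restriction I_m\in W^l_m\}$ increase with $m$ and $U^0_{j,m}\cap U^1_{j,m}=\emptyset$. Write $W_m=W^0_m\cup W^1_m$ and $U_{j,m}=U^0_{j,m}\cup U^1_{j,m}$; this is the part colored after $m$ steps. Start with $W^0_0=W^1_0=\emptyset$.

\emph{Step $m\ge1$.} Let $\tau_m=(\delta,n,(s_a)_{a<n},E,\ell)$. For an array $x\in2^{\delta\times\delta}$ let $H_m(x)$ be the set of $\alpha\in\delta\setminus E$ such that
\begin{enumerate}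
\item[(H1)] $s_a\subseteq\widehat x_{n\alpha+a}$ for all $a<n$;
\item[(H2)] for every $a\in\operatorname{dom}\ell$ there is $t\in2^{I_{m-1}}\setminus W_{m-1}$ with $t\subseteq\widehat x_{n\alpha+a}$.
\end{enumerate}
Condition (H2) says that the row is \emph{known} to be uncolored so far. Earlier tasks may have had a larger first entry, so $I_{m-1}$ need not be a subset of $\delta$, and the requirement that $\widehat x_{n\alpha+a}$ be defined on $I_{m-1}$ is a real one. It is needed because the new rule will have domain containing $I_{m-1}$ and has to be a subset of the deduction in order to fire. The property ``$\alpha\in H_m(x)$'' involves only $\widehat x_{n\alpha+a}\restriction j$, and it is a finite combination of properties ``$\widehat x_\beta(i)=l$'' with $i<j$, so it is coded.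

Apply Lemma~\ref{lem:color} with $\mu'=\mu_j$, $H=H_m$ and $\eta=\varepsilon_j2^{-m}$ to get $J_m\subseteq\delta$ and $\rho_m$. Let $R^l_m=\{y\in2^j:\rho_m(y\restriction J_m)=l\}$ for $l<2$, and put
\[
I_m=I_{m-1}\cup J_m,\qquad U^l_{j,m}=U^l_{j,m-1}\cup(R^l_m\setminus U_{j,m-1}).
\]
The set $U^l_{j,m}$ depends only on the coordinates in $I_m$, and $W^l_m=\{y\restriction I_m:y\in U^l_{j,m}\}$ has the required property. The sets $U^0_{j,m}$ and $U^1_{j,m}$ are disjoint, because the old parts are disjoint, the new parts avoid both old parts, and $R^0_m\cap R^1_m=\emptyset$.

Finally let $\mathcal U^l_j=\bigcup_mW^l_m$. Then $U^l_j=\bigcup_mU^l_{j,m}$, and $U^0_j\cap U^1_j=\emptyset$ since both unions are increasing. If $t\in\mathcal U^0_j$ and $t'\in\mathcal U^1_j$ were compatible, $[t]\cap[t']$ would be a nonempty subset of $U^0_j\cap U^1_j$; this proves (R1). Also $\mu_j(U^0_j\cup U^1_j)\le\sum_{m\ge1}\mu_j(R^0_m\cup R^1_m)\le\sum_{m\ge1}\varepsilon_j2^{-m}=\varepsilon_j$, which is (R2). This completes the construction.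

\subsection*{What stage $j$ achieves}
Let $\tau$ be a task at stage $j$ with first entry $\delta$. Let $\mathcal Z_{j,\tau}$ be the following property of an array $x\in2^{\delta\times\delta}$:
\begin{quote}
$H_m(x)$ is infinite for every $m$ with $\tau_m=\tau$, but no $\alpha$ solves $\tau$ for $x$.
\end{quote}
Here, for $x\in V[G]$, the set $H_m(x)$ is defined in $V[G]$ by (H1) and (H2).

\begin{lemma}\label{lem:null}
The property $\mathcal Z_{j,\tau}$ is coded, and in $V$ the set of arrays with this property is $\nu_\delta$-null.
\end{lemma}

\begin{proof}
The set $H_m(x)$ is infinite if and only if for every finite $E'\subseteq\delta$ there is $\alpha\in\delta\setminus E'$ with $\alpha\in H_m(x)$. The quantifiers over $m$, $E'$ and $\alpha$ range over countable sets in $V$, and ``$\alpha$ solves $\tau$ for $x$'' is a finite conjunction of properties ``$\widehat x_\beta(i)=l$''. So $\mathcal Z_{j,\tau}$ is coded.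

Work in $V$, and let $\tau_m=\tau=(\delta,n,(s_a)_{a<n},E,\ell)$. Suppose that $H_m(x)$ is infinite and $x\notin\mathrm{Bad}(\rho_m)$. Take $\alpha\in H_m(x)$ with $\rho_m(x_{n\alpha+a}\restriction J_m)=\ell(a)$ for all $a\in\operatorname{dom}\ell$. We claim that $\alpha$ solves $\tau$ for $x$. By (H1) only the values at $j$ have to be checked. Let $a\in\operatorname{dom}\ell$ and $t=\widehat x_{n\alpha+a}\restriction I_m$. Its domain is all of $I_m$: it contains $I_{m-1}$ by (H2), and it contains $J_m$ because $J_m\subseteq\delta$, where the deduction equals the row. Any $y\in[t]\subseteq2^j$ has $y\restriction I_{m-1}\notin W_{m-1}$, that is, $y\notin U_{j,m-1}$, and $\rho_m(y\restriction J_m)=\ell(a)$. So $y\in U^{\ell(a)}_{j,m}$ and $t=y\restriction I_m\in W^{\ell(a)}_m\subseteq\mathcal U^{\ell(a)}_j$. By \eqref{eq:ded}, $\widehat x_{n\alpha+a}(j)=\ell(a)$.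

Thus the arrays with property $\mathcal Z_{j,\tau}$ lie in $\mathrm{Bad}(\rho_m)$, a set of measure at most $\varepsilon_j2^{-m}$, for each of the infinitely many $m$ with $\tau_m=\tau$.
\end{proof}

The next lemma removes the auxiliary sets $I_m$ and $W_m$ from the picture: a target that is approximated below $j$ and is not colored at stage $j$ guarantees the supply of candidates. For an array $x\in2^{\delta\times\delta}$, an ordinal $j$ with $\delta\le j\le\omega_1$ and points $y^0,\dots,y^{n-1}\in2^{\omega_1}$, say that \emph{$x$ approximates $(y^a)_{a<n}$ below $j$} if for every finite $I\subseteq j$ there are infinitely many $\alpha<\delta$ with $y^a\restriction I\subseteq\widehat x_{n\alpha+a}$ for all $a<n$.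

\begin{lemma}\label{lem:solve}
Work in $V[G]$. Let $\tau=(\delta,n,(s_a)_{a<n},E,\ell)$ be a task at stage $j$ and let $x\in2^{\delta\times\delta}$ fail $\mathcal Z_{j,\tau}$. Suppose that $x$ approximates $(y^a)_{a<n}$ below $j$, that $s_a\subseteq y^a$ for all $a<n$, and that for $a\in\operatorname{dom}\ell$ the point $y^a$ extends no element of $\mathcal U^0_j\cup\mathcal U^1_j$. Then some $\alpha$ solves $\tau$ for $x$.
\end{lemma}

\begin{proof}
It suffices to show that $H_m(x)$ is infinite whenever $\tau_m=\tau$. Let $I=I_{m-1}\cup\bigcup_a\operatorname{dom}s_a$, a finite subset of $j$. There are infinitely many $\alpha\in\delta\setminus E$ with $y^a\restriction I\subseteq\widehat x_{n\alpha+a}$ for all $a<n$. They satisfy (H1) since $s_a\subseteq y^a\restriction I$. They satisfy (H2) with $t=y^a\restriction I_{m-1}$, which is not in $W_{m-1}\subseteq\mathcal U^0_j\cup\mathcal U^1_j$ when $a\in\operatorname{dom}\ell$.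
\end{proof}

\section{Hereditary separability of the powers of $K$}\label{sec:hs}

Let $K\in V[G]$ be the space defined by the rules of Section~\ref{sec:construction}. A sequence $(v_\alpha)_{\alpha<\omega_1}$ in a topological space is \emph{left-separated} if $v_\alpha\notin\overline{\{v_\beta:\beta<\alpha\}}$ for all $\alpha$. Its terms are distinct, and every uncountable subsequence, enumerated in increasing order, is left-separated. A space fails to be hereditarily separable if and only if it contains such a sequence. Indeed, in a nonseparable subspace one chooses the terms by recursion. Conversely, a countable subset of the range of a left-separated sequence is contained in some $\{v_\beta:\beta<\alpha\}$, and so its closure misses $v_\alpha$.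

Lemma~\ref{lem:color} needs distinct rows, so we first remove repetitions among the entries.

\begin{lemma}\label{lem:reduce}
Let $Y$ be a topological space such that some finite power of $Y$ is not hereditarily separable. Then there are $n\ge1$ and a left-separated sequence $\vec y_\alpha=(y^a_\alpha)_{a<n}$ $(\alpha<\omega_1)$ in $Y^n$ such that the points $y^a_\alpha$, $(\alpha,a)\in\omega_1\times n$, are pairwise distinct.
\end{lemma}

\begin{proof}
Let $n$ be minimal such that $Y^n$ contains a left-separated sequence $(\vec y_\alpha)$. Suppose $n>1$ and uncountably many terms lie in the range of a continuous map $\iota:Y^{n-1}\to Y^n$. Pass to these terms and write $\vec y_\alpha=\iota(v_\alpha)$. If $v_\alpha\in\overline{\{v_\beta:\beta<\alpha\}}$, then $\vec y_\alpha\in\overline{\{\vec y_\beta:\beta<\alpha\}}$ by continuity. So $(v_\alpha)$ is left-separated in $Y^{n-1}$, contrary to minimality.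

Apply this to the map that inserts a fixed point $v\in Y$ as entry $a$: we see that $y^a_\alpha=v$ for only countably many $\alpha$. (For $n=1$ this holds because the terms are distinct.) Apply it to the map that inserts a copy of entry $a$ as entry $b>a$: we see that $y^a_\alpha=y^b_\alpha$ for only countably many $\alpha$. Discard countably many terms so that each $\vec y_\alpha$ has distinct entries. Each point of $Y$ is an entry of only countably many terms, so a countable family of terms shares entries with only countably many terms. Hence we can choose by recursion an uncountable subsequence whose terms have pairwise disjoint sets of entries.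
\end{proof}

\begin{proposition}\label{prop:hs}
In $V[G]$, $K^n$ is hereditarily separable for every $n\ge1$.
\end{proposition}

\begin{proof}
Suppose not, and take $n$ and $(\vec y_\alpha)_{\alpha<\omega_1}$ in $K^n$ as in Lemma~\ref{lem:reduce}. Put $z_{n\alpha+a}=y^a_\alpha$; then $(z_\beta)_{\beta<\omega_1}$ is a sequence of pairwise distinct points of $K$. Fix in $V$ a sequence of names $\dot z_\beta$ for these points, and $p\in G$ forcing that the $\dot z_\beta$ are pairwise distinct elements of $2^{\omega_1}$. A law takes all conditions into account, not only those below $p$, so we use (F3) to change $\dot z_\beta$ below $-p$ to the characteristic function of $\{\beta\}$. The interpretations under $G$ do not change, and now $1$ forces that the $\dot z_\beta$ are pairwise distinct elements of $2^{\omega_1}$.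

\medskip\noindent\emph{Step 1: the choice of $\delta$.} We need $\delta$ at which the law is guessed, the rows are distinct already below $\delta$, and $\vec y_\delta$ is approximated by earlier terms on the coordinates below $\delta$.

In $V$ let
\[
\Lambda(q)=P\bigl([\![\,\dot z_\beta(\xi)=q(\beta,\xi)\text{ for all }(\beta,\xi)\in\operatorname{dom}q\,]\!]\bigr)\qquad(q\in\mathrm{Fn}(\omega_1\times\omega_1,2)).
\]
The set $S=\{\delta:\Lambda\restriction\mathrm{Fn}(\delta\times\delta,2)=\Lambda_\delta\}$ is stationary in $V$ by Lemma~\ref{lem:diamond}, and in $V[G]$ by (F2).

In $V$, for $\beta<\beta'<\omega_1$, the least coordinate at which $\dot z_\beta$ and $\dot z_{\beta'}$ differ has only countably many possible values by (F4). Let $\gamma(\beta,\beta')<\omega_1$ exceed them all. Let $C_0$ be the club of nonzero limit ordinals $\delta$ with $\gamma(\beta,\beta')\le\delta$ for all $\beta<\beta'<\delta$. For such $\delta,\beta,\beta'$, the condition $1$ forces $\dot z_\beta\restriction\delta\ne\dot z_{\beta'}\restriction\delta$.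

In $V[G]$, for $\vec s=(s_a)_{a<n}\in\mathrm{Fn}(\omega_1,2)^n$ let $Q(\vec s\,)=\{\alpha<\omega_1:s_a\subseteq y^a_\alpha\text{ for all }a<n\}$. Choose $g(\vec s\,)<\omega_1$ such that $Q(\vec s\,)\subseteq g(\vec s\,)$ if $Q(\vec s\,)$ is countable and $Q(\vec s\,)\cap g(\vec s\,)$ is infinite otherwise. Let $C_1$ be the set of limit ordinals $\delta$ with $g(\vec s\,)\le\delta$ for all $\vec s\in\mathrm{Fn}(\delta,2)^n$. It is closed because each $\vec s$ is finite. It is unbounded because $\mathrm{Fn}(\zeta,2)^n$ is countable for $\zeta<\omega_1$: starting from any $\zeta_0$, choose $\zeta_{k+1}>\zeta_k$ above all $g(\vec s\,)$ with $\vec s\in\mathrm{Fn}(\zeta_k,2)^n$; then $\sup_k\zeta_k\in C_1$. For $\delta\in C_1$ and $\vec s\in\mathrm{Fn}(\delta,2)^n$,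
\begin{equation}\label{eq:reflect}
\delta\in Q(\vec s\,)\ \Longrightarrow\ Q(\vec s\,)\cap\delta\text{ is infinite},
\end{equation}
since $\delta\in Q(\vec s\,)$ and $g(\vec s\,)\le\delta$ exclude $Q(\vec s\,)\subseteq g(\vec s\,)$.

Fix $\delta\in S\cap C_0\cap C_1$.

\medskip\noindent\emph{Step 2: the generic array avoids the failures.} Let $\dot x$ be a name such that $1$ forces $\dot x\in2^{\delta\times\delta}$ and $\dot x(\beta,\xi)=\dot z_\beta(\xi)$ for $\beta,\xi<\delta$. Let $x=\dot x^G$, so $x_\beta=z_\beta\restriction\delta$. The law $\nu$ of $\dot x$ satisfies $\nu([q])=\Lambda(q)=\Lambda_\delta(q)$ for $q\in\mathrm{Fn}(\delta\times\delta,2)$, because $\delta\in S$. For $\beta<\beta'<\delta$ the property ``rows $\beta$ and $\beta'$ are equal'' is coded, so by Lemma~\ref{lem:law} the $\nu$-measure of the set it defines is $P([\![\dot z_\beta\restriction\delta=\dot z_{\beta'}\restriction\delta]\!])=0$, because $\delta\in C_0$. Hence $\delta$ is good and $\nu_\delta=\nu$. By Lemmas~\ref{lem:null} and~\ref{lem:law},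
\begin{equation}\label{eq:avoid}
x\text{ fails }\mathcal Z_{j,\tau}\text{ for every }j\in[\delta,\omega_1)\text{ and every task }\tau\text{ at stage }j\text{ with first entry }\delta.
\end{equation}
There are uncountably many pairs $(j,\tau)$ here, and the union of the corresponding null sets in $V$ is not asserted to be null. Each of them has a code in $V$, and this is all that Lemma~\ref{lem:law} requires.

\medskip\noindent\emph{Step 3: propagation.} Put $y^a=y^a_\delta$ for $a<n$. We prove by induction on $j$, $\delta\le j\le\omega_1$, that $x$ approximates $(y^a)_{a<n}$ below $j$.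

Let $j=\delta$, let $I\subseteq\delta$ be finite and $s_a=y^a\restriction I$. Then $\delta\in Q(\vec s\,)$, so $Q(\vec s\,)\cap\delta$ is infinite by \eqref{eq:reflect}. For $\alpha\in Q(\vec s\,)\cap\delta$ and $a<n$ we have $y^a\restriction I\subseteq y^a_\alpha\restriction\delta=x_{n\alpha+a}\subseteq\widehat x_{n\alpha+a}$.

If $j>\delta$ is a limit ordinal, every finite $I\subseteq j$ is contained in some $j'$ with $\delta\le j'<j$.

For the step from $j$ to $j+1$, let $I\subseteq j+1$ be finite; enlarging $I$, assume $j\in I$. Let $\Gamma$ be the set of $a<n$ such that $y^a$ extends no element of $\mathcal U^0_j\cup\mathcal U^1_j$, and define $\ell\in\mathrm{Fn}(n,2)$ with domain $\Gamma$ by $\ell(a)=y^a(j)$. For $a\in\Gamma$ put $s_a=y^a\restriction(I\cap j)$. For $a\notin\Gamma$ choose $l_a<2$ and a rule $t_a\in\mathcal U^{l_a}_j$ with $t_a\subseteq y^a$, and put $s_a=(y^a\restriction(I\cap j))\cup t_a$; note that $y^a(j)=l_a$, because $y^a\in K$. Let $E\subseteq\delta$ be finite. The tuple $\tau=(\delta,n,(s_a)_{a<n},E,\ell)$ consists of ordinals and finite sets, so it lies in $V$ and is a task at stage $j$. By \eqref{eq:avoid} and the induction hypothesis,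 Lemma~\ref{lem:solve} gives $\alpha\in\delta\setminus E$ that solves $\tau$ for $x$. For every $a<n$ we have $y^a\restriction(I\cap j)\subseteq s_a\subseteq\widehat x_{n\alpha+a}$. If $a\in\Gamma$, then $\widehat x_{n\alpha+a}(j)=\ell(a)=y^a(j)$. If $a\notin\Gamma$, then $t_a\subseteq\widehat x_{n\alpha+a}\restriction j$, so $\widehat x_{n\alpha+a}(j)=l_a=y^a(j)$ by \eqref{eq:ded}. Thus $y^a\restriction I\subseteq\widehat x_{n\alpha+a}$ for all $a<n$. Since every finite $E$ is avoided by such an $\alpha$, there are infinitely many of them.

\medskip\noindent\emph{Step 4: the contradiction.} A basic neighborhood of $\vec y_\delta$ in $K^n$ consists of the tuples $(v^a)_{a<n}$ with $y^a\restriction I\subseteq v^a$ for all $a<n$, where $I\subseteq\omega_1$ is finite. By Step 3 with $j=\omega_1$ there is $\alpha<\delta$ with $y^a\restriction I\subseteq\widehat x_{n\alpha+a}$ for all $a<n$, and $\widehat x_{n\alpha+a}\subseteq z_{n\alpha+a}=y^a_\alpha$ by Lemma~\ref{lem:sound}. So the neighborhood contains $\vec y_\alpha$. Hence $\vec y_\delta\in\overline{\{\vec y_\alpha:\alpha<\delta\}}$, which contradicts left-separation.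
\end{proof}

The rules of Section~\ref{sec:construction} satisfy (R1) and (R2), so Propositions~\ref{prop:measure} and~\ref{prop:hs} prove part (2) of Theorem~\ref{thm:main}. Part (1) was proved in Section~\ref{sec:cov}, and the proof of the theorem is complete.

\begin{thebibliography}{9}

\bibitem{Fremlin}
Fremlin, \emph{On compact spaces carrying Radon measures of uncountable Maharam type}, Fund. Math. 154 (1997).

\bibitem{NRM}
\emph{Nonseparable Radon measures and small compact spaces},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 109925}.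

\end{thebibliography}
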